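\title{An $F_\sigma$-ideal with web number $\omega_1$}

\begin{abstract}
For an ideal $\mathcal J$ on a countable set, $\mathrm{web}(\mathcal J)$ is the least number of weakly bounded sets needed to cover $\mathcal J$. We construct in ZFC an $F_\sigma$-ideal $\mathcal J$ with $\mathrm{web}(\mathcal J)=\omega_1$ that contains a strongly unbounded set of size $\omega_1$. It follows that a conjecture of Louveau and Veli\v{c}kovi\'c, which characterizes the $F_\sigma$-ideals lying Tukey above $\emptyset\times\mathrm{Fin}$, is equivalent to $\mathfrak d=\omega_1$. In particular it is not a theorem of ZFC, provided that ZFC is consistent.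
\end{abstract}

\section{Introduction}

An \emph{ideal} on a countable set $X$ is a family $\mathcal J\subseteq\mathcal P(X)$ that is closed under finite unions and under taking subsets, contains all finite subsets of $X$, and does not contain $X$. We identify $\mathcal P(X)$ with the Cantor space $2^X$ by characteristic functions; $\mathcal J$ is an \emph{$F_\sigma$-ideal} if it is a countable union of closed subsets of $2^X$. We regard $\mathcal J$ as partially ordered by inclusion. A family $\mathcal B\subseteq\mathcal J$ is \emph{bounded} if some $I\in\mathcal J$ contains every member of $\mathcal B$, that is, if $\bigcup\mathcal B\in\mathcal J$; otherwise it is \emph{unbounded}. An ideal $\mathcal I$ is \emph{Tukey reducible} to $\mathcal J$, written $\mathcal I\le_T\mathcal J$, if there is a \emph{Tukey map} $f:\mathcal I\to\mathcal J$, a map that sends unbounded families to unbounded families. Equivalently, a subfamily of $\mathcal I$ is bounded whenever its image under $f$ is bounded.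

Finite families are bounded, so the question of interest is how infinite families behave, and there are two extremes. A family $\mathcal S\subseteq\mathcal J$ is \emph{strongly unbounded}, or a \emph{sun set}, if every infinite subset of $\mathcal S$ is unbounded. A family $\mathcal W\subseteq\mathcal J$ is \emph{weakly bounded}, or a \emph{web set}, if every infinite subset of $\mathcal W$ has an infinite bounded subset. Web sets play the part of compact sets, with ``bounded subsequence'' in place of ``convergent subsequence''. Let $\mathrm{web}(\mathcal J)$ be the least cardinality of a family of web sets whose union is $\mathcal J$.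

Two examples fix the scale. For the ideal $\mathrm{Fin}$ of finite subsets of $\omega$ one has $\mathrm{web}(\mathrm{Fin})=\omega$, and this is the least possible value. The ideal $\emptyset\times\mathrm{Fin}$ consists of all $A\subseteq\omega\times\omega$ such that $A\cap(\{m\}\times\omega)$ is finite for every $m$, and $\mathrm{web}(\emptyset\times\mathrm{Fin})=\mathfrak d$. Here $\mathfrak d$ is the \emph{dominating number}, the least size of a family $G\subseteq\omega^\omega$ such that for every $f\in\omega^\omega$ some $g\in G$ satisfies $f(m)\le g(m)$ for all but finitely many $m$. No countable family $\{g_i:i\in\omega\}$ has this property, as $f(m)=1+\max_{i\le m}g_i(m)$ shows, so $\omega_1\le\mathfrak d\le2^\omega$. Both examples are computed in Section~\ref{sec:web}. The following known theorem of ZFC, which we quote without proof, shows that for $F_\sigma$-ideals the web number decides the position relative to $\emptyset\times\mathrm{Fin}$.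

\begin{theorem}\label{thm:known}
If $\mathcal I$ is an $F_\sigma$-ideal, then $\emptyset\times\mathrm{Fin}\le_T\mathcal I$ if and only if $\mathrm{web}(\mathcal I)\ge\mathfrak d$.
\end{theorem}

The subject of this paper is the following statement, posed in \cite{BT}, where it is established for a restricted class of $F_\sigma$-ideals and left open in general.

\begin{quote}
\textbf{Conjecture} (Louveau and Veli\v{c}kovi\'c). For every $F_\sigma$-ideal $\mathcal I$, $\emptyset\times\mathrm{Fin}\le_T\mathcal I$ if and only if $\mathrm{web}(\mathcal I)>\omega$.
\end{quote}

By Theorem~\ref{thm:known} the conjecture says that no $F_\sigma$-ideal has its web number strictly between $\omega$ and $\mathfrak d$. This is trivially true when $\mathfrak d=\omega_1$, for instance under the continuum hypothesis, and the question is whether it can be proved in ZFC alone. A positive answer is a natural guess: an $F_\sigma$-ideal is given by a sequence of compact subsets of the Cantor space, and nothing in such a description refers to $\omega_1$. The guess is wrong, because $\omega_1$ can enter through the ranks of well-founded trees.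

\begin{theorem}[ZFC]\label{thm:A}
There is an $F_\sigma$-ideal $\mathcal J$ on a countable set with $\mathrm{web}(\mathcal J)=\omega_1$. Moreover, $\mathcal J$ contains a sun set of size $\omega_1$.
\end{theorem}

\begin{theorem}[ZFC]\label{thm:B}
The following are equivalent:
\begin{enumerate}
\item[(1)] the conjecture;
\item[(2)] $\mathfrak d=\omega_1$;
\item[(3)] $\emptyset\times\mathrm{Fin}\le_T\mathcal J$ for the ideal $\mathcal J$ of Theorem~\ref{thm:A}.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:zfc}
If $\mathfrak d>\omega_1$, then $\omega<\mathrm{web}(\mathcal J)=\omega_1<\mathfrak d$ and $\emptyset\times\mathrm{Fin}\not\le_T\mathcal J$. If ZFC is consistent, then the conjecture is not a theorem of ZFC.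
\end{corollary}

The ideal $\mathcal J$ is built from the compact space $\mathbb T$ of trees on $\omega$, which the rank function splits into $\omega_1$ classes. It is generated by the finite approximations to certain closed subsets of $\mathbb T$, each of which meets finitely many classes. One point from each class gives the sun set, and the finite sets of classes index the $\omega_1$ web sets. The difficulty is that an $F_\sigma$-ideal needs compact families of generators, while the rank is far from continuous.

Section~\ref{sec:web} derives Theorem~\ref{thm:B} and Corollary~\ref{cor:zfc} from Theorem~\ref{thm:A}. Section~\ref{sec:trees} treats ranks, and Section~\ref{sec:traces} reduces Theorem~\ref{thm:A} to the existence of suitable compact families of closed sets. These are built in Section~\ref{sec:schemes}, after the first step is worked out in Section~\ref{sec:one}. Section~\ref{sec:tukey} locates $\mathcal J$ further in the Tukey order.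

\section{Web numbers and Tukey maps}\label{sec:web}

\begin{lemma}\label{lem:web}
Let $\mathcal I$ and $\mathcal J$ be ideals.
\begin{enumerate}
\item[(a)] If $\mathcal S\subseteq\mathcal J$ is an infinite sun set, then $\mathrm{web}(\mathcal J)\ge|\mathcal S|$.
\item[(b)] If $\mathcal I\le_T\mathcal J$, then $\mathrm{web}(\mathcal I)\le\mathrm{web}(\mathcal J)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\mathcal W$ is a web set, then $\mathcal W\cap\mathcal S$ is finite, for otherwise it would have an infinite bounded subset. So if $\kappa$ web sets cover $\mathcal J$, then $\mathcal S$ is a union of $\kappa$ finite sets; hence $\kappa$ is infinite and $|\mathcal S|\le\kappa\cdot\omega=\kappa$.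

(b) Let $f:\mathcal I\to\mathcal J$ be a Tukey map. Preimages of sets that cover $\mathcal J$ cover $\mathcal I$, so it suffices to show that $f^{-1}[\mathcal W]$ is a web set when $\mathcal W$ is. Let $\mathcal A\subseteq f^{-1}[\mathcal W]$ be infinite. If $f[\mathcal A]$ is finite, it is bounded; put $\mathcal A'=\mathcal A$. If $f[\mathcal A]$ is infinite, it has an infinite bounded subset $\mathcal B$; put $\mathcal A'=\mathcal A\cap f^{-1}[\mathcal B]$. In both cases $\mathcal A'$ is infinite and has bounded image, so $\mathcal A'$ is bounded.
\end{proof}

\begin{example}\label{ex:fin}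
Let $\mathcal J$ be an ideal on $X=\{u_n:n\in\omega\}$. The sets $\{u_0,\dots,u_n\}$ form an infinite sun set, since infinitely many of them have union $X$. So $\mathrm{web}(\mathcal J)\ge\omega$. Singletons are web sets and $\mathrm{Fin}$ is countable, so $\mathrm{web}(\mathrm{Fin})=\omega$.
\end{example}

\begin{example}\label{ex:efin}
For $A\in\emptyset\times\mathrm{Fin}$ let $A_m=\{n:(m,n)\in A\}$ be its $m$-th column. A family of finite subsets of $\omega$ has finite union exactly when it is finite. Hence $\mathcal B\subseteq\emptyset\times\mathrm{Fin}$ is bounded if and only if $\{A_m:A\in\mathcal B\}$ is finite for every $m$. Every web set $\mathcal W$ is bounded: otherwise there are $m$ and infinitely many members of $\mathcal W$ with pairwise different $m$-th columns, and no infinite subfamily of these is bounded. For $g\in\omega^\omega$ let $I_g=\{(m,n):n<g(m)\}$. Every member of $\emptyset\times\mathrm{Fin}$ lies in some $I_g$, and $I_f\subseteq I_g$ if and only if $f\le g$ pointwise. So $\mathrm{web}(\emptyset\times\mathrm{Fin})$ is the least size of a family $G$ such that every $f\in\omega^\omega$ is pointwise below some $g\in G$. This number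 is $\mathfrak d$: such a $G$ is as in the definition of $\mathfrak d$, and conversely a family as in that definition becomes such a $G$, of the same infinite size, when closed under changes of finitely many values.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:A}]
(2)$\Rightarrow$(1). If $\mathfrak d=\omega_1$, then $\mathrm{web}(\mathcal I)>\omega$ means the same as $\mathrm{web}(\mathcal I)\ge\mathfrak d$, and Theorem~\ref{thm:known} applies. This is the only place in the proofs where Theorem~\ref{thm:known} is used.

(1)$\Rightarrow$(3). The ideal $\mathcal J$ is $F_\sigma$ and $\mathrm{web}(\mathcal J)=\omega_1>\omega$.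

(3)$\Rightarrow$(2). By Example~\ref{ex:efin} and Lemma~\ref{lem:web}(b), $\mathfrak d=\mathrm{web}(\emptyset\times\mathrm{Fin})\le\mathrm{web}(\mathcal J)=\omega_1$, and $\mathfrak d\ge\omega_1$ always holds.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:zfc}]
The first statement is read off from Theorems~\ref{thm:A} and~\ref{thm:B}. For the second it suffices to know that $\mathfrak d>\omega_1$ is consistent relative to ZFC. By the theorem of Solovay and Tennenbaum, Martin's axiom together with the negation of the continuum hypothesis is consistent relative to ZFC. It implies $\mathrm{MA}_{\omega_1}$: if a partial order has no uncountable family of pairwise incompatible elements (it is \emph{ccc}), then any $\omega_1$ dense subsets are met by a single filter. We apply this to Hechler forcing. Its conditions are pairs $(\tau,f)\in\omega^{<\omega}\times\omega^\omega$, and $(\tau',f')$ extends $(\tau,f)$ if $\tau'$ extends $\tau$, $f'\ge f$ pointwise, and $\tau'(n)\ge f(n)$ for $|\tau|\le n<|\tau'|$. The conditions $(\tau,f)$ and $(\tau,f')$ have the common extension $(\tau,\max(f,f'))$, and there are countably many $\tau$, so the order is ccc.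 Given $g_\alpha\in\omega^\omega$ for $\alpha<\omega_1$, the sets $\{(\tau,f):|\tau|>n\}$ and $\{(\tau,f):f\ge g_\alpha\}$ are dense. Let $H$ be a filter that meets them all, and let $d\in\omega^\omega$ be the union of the first coordinates of its members. Fix $\alpha$ and $(\tau,f)\in H$ with $f\ge g_\alpha$. For $n\ge|\tau|$ there is an extension $(\tau',f')\in H$ of $(\tau,f)$ with $|\tau'|>n$, so $d(n)=\tau'(n)\ge g_\alpha(n)$. Thus $d+1$ is eventually above every $g_\alpha$, and no family of size $\omega_1$ is as in the definition of $\mathfrak d$.
\end{proof}

\section{Ranks of trees}\label{sec:trees}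

Let $\omega^{<\omega}$ be the set of finite sequences of natural numbers, called \emph{nodes}; $\sigma\subsetneq\tau$ means that $\sigma$ is a proper initial segment of $\tau$, and ${}^\frown$ is concatenation. A \emph{tree} is a set of nodes that contains the empty node $\emptyset$ and is closed under initial segments. Fix an enumeration $\omega^{<\omega}=\{\sigma_j:j\in\omega\}$ without repetitions, with $\sigma_0=\emptyset$, and put $\mathrm{code}(\sigma_j)=j$. We identify a tree $x$ with the point of $2^\omega$ whose $j$-th digit is $1$ exactly when $\sigma_j\in x$. A failure to be a tree is witnessed by at most two digits, so the set $\mathbb T$ of all trees is closed in $2^\omega$, and hence compact and metrizable.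

For $x\in\mathbb T$ let $x|n\in2^n$ be the string of the first $n$ digits of $x$; it records which of $\sigma_0,\dots,\sigma_{n-1}$ belong to $x$. (Strings are binary and approximate whole trees; they should be kept apart from nodes.) For $E\subseteq\mathbb T$ let $E|n=\{x|n:x\in E\}$. A tree $x$ lies in the closure of $E$ if and only if $x|n\in E|n$ for all $n$. Also, $E|n\subseteq E'|n$ implies $E|n'\subseteq E'|n'$ for $n'\le n$.

A tree $x$ is \emph{ill-founded} if it has an infinite branch, a $z\in\omega^\omega$ with all finite initial segments in $x$, and \emph{well-founded} otherwise. In a well-founded tree every node has a rank, defined by recursion: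
\[
\mathrm{rk}_x(\sigma)=\sup\{\mathrm{rk}_x(\tau)+1:\tau\in x\text{ is an immediate successor of }\sigma\}.
\]
It is a countable ordinal, and it strictly decreases along $\subsetneq$. Put $\rho(x)=\mathrm{rk}_x(\emptyset)$ for well-founded $x$, and $\rho(x)=\infty$ for ill-founded $x$, where $\infty$ exceeds all ordinals. We call $\rho(x)$ the \emph{rank} of $x$. Every $\alpha<\omega_1$ is the rank of some tree $y_\alpha$. Let $y_0=\{\emptyset\}$; for $\alpha>0$ list the ordinals below $\alpha$ as $\alpha_n$, $n\in\omega$, with repetitions if needed, and let $y_\alpha=\{\emptyset\}\cup\{(n)^\frown\sigma:n\in\omega,\ \sigma\in y_{\alpha_n}\}$. By induction $y_\alpha$ is well-founded and the node $(n)$ has rank $\alpha_n$, so $\rho(y_\alpha)=\sup_n(\alpha_n+1)=\alpha$.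

The rank cannot be read from any string $x|n$. Indeed, \emph{the ill-founded trees are dense in $\mathbb T$}: given $x$ and $n$, pick $r$ such that no $\sigma_j$ with $j<n$ begins with $r$, and add to $x$ the nodes $(r),(r,0),(r,0,0),\dots$; the new tree $x'$ is ill-founded and $x'|n=x|n$. We therefore look for a witness to the equality of two ranks that can be checked by finite pieces. A map $e$ from a set of nodes to a set of nodes is \emph{strict} if $\sigma\subsetneq\tau$ implies $e(\sigma)\subsetneq e(\tau)$.

\begin{lemma}\label{lem:strict}
For $x,t\in\mathbb T$ there is a strict map $e:x\to t$ if and only if $\rho(x)\le\rho(t)$.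
\end{lemma}

\begin{proof}
Let $e:x\to t$ be strict. If $t$ is ill-founded there is nothing to prove, so let $t$ be well-founded. Then $x$ is well-founded, since $e$ would send an infinite branch to a strictly increasing chain of nodes, whose union is an infinite branch of $t$. We show $\mathrm{rk}_x(\sigma)\le\mathrm{rk}_t(e(\sigma))$ by induction on $\mathrm{rk}_x(\sigma)$. For every immediate successor $\tau$ of $\sigma$ in $x$ we have $\mathrm{rk}_x(\tau)\le\mathrm{rk}_t(e(\tau))<\mathrm{rk}_t(e(\sigma))$, and taking the supremum of $\mathrm{rk}_x(\tau)+1$ gives the claim. Hence $\rho(x)\le\mathrm{rk}_t(e(\emptyset))\le\rho(t)$.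

Conversely, let $\rho(x)\le\rho(t)$. If $t$ has an infinite branch $z$, let $e(\sigma)$ be the initial segment of $z$ of length $|\sigma|$. Otherwise both trees are well-founded. Define $e$ by recursion on length, starting with $e(\emptyset)=\emptyset$ and keeping $\mathrm{rk}_x(\sigma)\le\mathrm{rk}_t(e(\sigma))$. If $\tau$ is an immediate successor of $\sigma$ in $x$, then $\mathrm{rk}_x(\tau)<\mathrm{rk}_t(e(\sigma))$. By the definition of the right side as a supremum, some immediate successor $\nu$ of $e(\sigma)$ in $t$ has $\mathrm{rk}_x(\tau)<\mathrm{rk}_t(\nu)+1$. Put $e(\tau)=\nu$.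
\end{proof}

A strict map is an infinite object with values in an infinite set. It becomes finitely checkable once a bound on the codes of its values is prescribed. Let $m\ge1$ and $\beta=(\beta_0,\dots,\beta_{m-1})\in\omega^m$. A \emph{$\beta$-map from $x$ to $t$} is a strict map $e:\{\sigma_j\in x:j<m\}\to t$ with $\mathrm{code}(e(\sigma_j))\le\beta_j$ for all $\sigma_j$ in its domain. Write $x\sim_\beta t$ if there are a $\beta$-map from $x$ to $t$ and a $\beta$-map from $t$ to $x$. For $\beta\in\omega^\omega$, $\beta|m$ denotes the sequence of its first $m$ terms.

\begin{lemma}\label{lem:match}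
\begin{enumerate}
\item[(a)] For each $\beta\in\omega^m$ the set $\{(x,t):x\sim_\beta t\}$ is clopen in $\mathbb T^2$.
\item[(b)] If $\beta\in\omega^\omega$ and $x\sim_{\beta|m}t$ for infinitely many $m$, then $\rho(x)=\rho(t)$.
\item[(c)] If $\rho(x)=\rho(t)$, then there is $\gamma\in\omega^\omega$ such that $x\sim_{\beta|m}t$ for all $m\ge1$ and all $\beta\in\omega^\omega$ with $\beta\ge\gamma$ pointwise.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Whether $x\sim_\beta t$ holds depends only on $x|n$ and $t|n$ for $n=\max(m,1+\max_j\beta_j)$.

(b) Let $W_m$ be the set of $(\beta|m)$-maps from $x$ to $t$. It has at most $\prod_{j<m}(\beta_j+1)$ elements, and restriction to $\{\sigma_j\in x:j<m\}$ maps $W_{m+1}$ into $W_m$. Infinitely many $W_m$ are nonempty, so all are. By K\"onig's lemma (an infinite, finitely branching tree has an infinite branch) there are $e_m\in W_m$ such that each $e_m$ is the restriction of $e_{m+1}$. Their union is defined on all of $x$, and it is strict because any two nodes of $x$ lie in the domain of some $e_m$. So $\rho(x)\le\rho(t)$ by Lemma~\ref{lem:strict}, and $\rho(t)\le\rho(x)$ by symmetry.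

(c) Take strict maps $f:x\to t$ and $g:t\to x$ from Lemma~\ref{lem:strict}, and let $\gamma_j$ be the maximum of $0$ and of those of the numbers $\mathrm{code}(f(\sigma_j))$, $\mathrm{code}(g(\sigma_j))$ that are defined. The restrictions of $f$ and $g$ to the nodes $\sigma_j$ with $j<m$ are $(\beta|m)$-maps.
\end{proof}

From here on the proofs use only three facts about trees: $\mathbb T$ is closed in $2^\omega$, the rank takes $\omega_1$ values, and Lemma~\ref{lem:match}.

\section{Ideals generated by traces}\label{sec:traces}

The underlying set of our ideal is the countable set of strings $X=\{x|n:x\in\mathbb T,\ n\in\omega\}$. The \emph{trace} of $E\subseteq\mathbb T$ is $\mathrm{Tr}(E)=\bigcup_nE|n\subseteq X$, and the \emph{branch} of $y\in\mathbb T$ is $b_y=\mathrm{Tr}(\{y\})=\{y|n:n\in\omega\}$. Different trees have different branches. The strings of length $n$ in $\mathrm{Tr}(E)$ are the members of $E|n$, and $\mathrm{Tr}$ commutes with unions. Therefore, for closed sets $E_1,\dots,E_M\subseteq\mathbb T$,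
\begin{equation}\label{eq:branch}
b_y\subseteq\mathrm{Tr}(E_1)\cup\dots\cup\mathrm{Tr}(E_M)\quad\text{implies}\quad y\in E_1\cup\dots\cup E_M,
\end{equation}
because the left side says that $y$ is in the closure of $E_1\cup\dots\cup E_M$.

Consider the ideal generated by the traces of some family of closed sets. If the family consists of the singletons, then by \eqref{eq:branch} all branches form a sun set, and it has size $2^\omega$ because the trees $\{\emptyset\}\cup\{(n):n\in A\}$, $A\subseteq\omega$, are pairwise different. If the family contains all convergent sequences with their limits, then by compactness of $\mathbb T$ all branches form a web set. We want the intermediate behavior: infinitely many branches should be bounded only if the trees have finitely many ranks, and among infinitely many trees of one rank infinitely many should have bounded branches. The next proposition lists what the family must satisfy.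

\begin{proposition}\label{prop:schemes}
There are compact metrizable spaces $\mathbb S_N$, $N\in\omega$, and nonempty closed sets $E(s)\subseteq\mathbb T$ for $s\in\mathbb S_N$, such that the following hold.
\begin{enumerate}
\item[(S1)] $\mathbb S_0=\mathbb T$ and $E(y)=\{y\}$ for $y\in\mathbb S_0$.
\item[(S2)] For all $N$ and $n$ the map $s\mapsto E(s)|n$ is locally constant on $\mathbb S_N$.
\item[(S3)] For every $s\in\mathbb S_N$ the set $\rho[E(s)]$ is finite.
\item[(S4)] If $s^k\in\mathbb S_N$ for $k\in\omega$ and $\rho[E(s^k)]$ is the same set for all $k$, then there are an infinite $D\subseteq\omega$, an $N'$ and $s'\in\mathbb S_{N'}$ with $E(s^k)\subseteq E(s')$ for all $k\in D$.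
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:schemes}]
Write $\mathrm{Tr}(s)$ for $\mathrm{Tr}(E(s))$. For a finite nonempty sequence $\nu=(N_1,\dots,N_M)$ of natural numbers let
\[
\mathcal J_\nu=\{A\subseteq X:A\subseteq\mathrm{Tr}(s^1)\cup\dots\cup\mathrm{Tr}(s^M)\text{ for some }s^1\in\mathbb S_{N_1},\dots,s^M\in\mathbb S_{N_M}\},
\]
and let $\mathcal J=\bigcup_\nu\mathcal J_\nu$. It is closed under subsets, and under finite unions by concatenation of the sequences $\nu$. It contains every branch by (S1), and hence every finite subset of $X$.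

\emph{$\mathcal J$ is $F_\sigma$.} For a string $u$ of length $n$, $u\in\mathrm{Tr}(s)$ means $u\in E(s)|n$, and this is a clopen condition on $s\in\mathbb S_N$ by (S2). The set of tuples $(A,s^1,\dots,s^M)$ with $A\not\subseteq\bigcup_p\mathrm{Tr}(s^p)$ is the union over $u\in X$ of the clopen sets given by ``$u\in A$ and $u\notin\mathrm{Tr}(s^p)$ for all $p$''. Its complement is a closed subset of the compact space $2^X\times\prod_p\mathbb S_{N_p}$, and $\mathcal J_\nu$ is the projection of this complement to $2^X$. So each of the countably many sets $\mathcal J_\nu$ is compact.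

\emph{Unbounded families of branches.} We claim:
\begin{equation}\label{eq:unb}
\text{if }Y\subseteq\mathbb T\text{ and }\rho[Y]\text{ is infinite, then }\textstyle\bigcup_{y\in Y}b_y\notin\mathcal J.
\end{equation}
Indeed, if $\bigcup_{y\in Y}b_y\subseteq\bigcup_{p\le M}\mathrm{Tr}(s^p)$, then $Y\subseteq\bigcup_{p\le M}E(s^p)$ by \eqref{eq:branch}, and $\rho[Y]$ is finite by (S3). For $Y=\mathbb T$ this gives $X\notin\mathcal J$, so $\mathcal J$ is an $F_\sigma$-ideal. The trees $y_\alpha$ of Section~\ref{sec:trees} have pairwise different ranks, so by \eqref{eq:unb} the family $\{b_{y_\alpha}:\alpha<\omega_1\}$ is a sun set of size $\omega_1$. Lemma~\ref{lem:web}(a) gives $\mathrm{web}(\mathcal J)\ge\omega_1$.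

\emph{A cover by $\omega_1$ web sets.} Let $\theta=((N_1,R_1),\dots,(N_M,R_M))$ be a finite nonempty sequence with $N_p\in\omega$ and $R_p$ a finite subset of $\omega_1\cup\{\infty\}$. Let $\mathcal V_\theta$ consist of all $A\subseteq X$ such that $A\subseteq\bigcup_{p\le M}\mathrm{Tr}(s^p)$ for some $s^p\in\mathbb S_{N_p}$ with $\rho[E(s^p)]=R_p$. There are $\omega_1$ such $\theta$, and $\mathcal J=\bigcup_\theta\mathcal V_\theta$ by (S3). We show that $\mathcal V_\theta$ is a web set. Given an infinite subset, take distinct members $A_k$, $k\in\omega$, with witnesses $s^{p,k}$, $p\le M$. Apply (S4) to $(s^{1,k})_{k\in\omega}$ to get an infinite $D_1$ and $r^1$, then to $(s^{2,k})_{k\in D_1}$ to get an infinite $D_2\subseteq D_1$ and $r^2$, and so on. Then $E(s^{p,k})\subseteq E(r^p)$ for all $p\le M$ and $k\in D_M$, so $\bigcup_{k\in D_M}A_k\subseteq\bigcup_{p\le M}\mathrm{Tr}(r^p)\in\mathcal J$. Thus $\{A_k:k\in D_M\}$ is an infinite bounded subset, and $\mathrm{web}(\mathcal J)\le\omega_1$.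
\end{proof}

It remains to prove Proposition~\ref{prop:schemes}. The space $\mathbb S_{N+1}$ will be designed to supply (S4) for sequences in $\mathbb S_N$. The tension is between compactness with (S2), which forces limits of admitted sets to be admitted, and (S3), which limits tend to destroy.

\section{The first level: sequences of constant rank}\label{sec:one}

For $N=0$, (S4) concerns a sequence of trees of one rank. A subsequence $(x_i)$ converges to some $x_*$, fast enough that $x_i|i=x_*|i$, and $\mathbb S_1$ should provide the set $\{x_*\}\cup\{x_i:i\in\omega\}$. The rank of $x_*$ may be different, as for $\{\emptyset,(k)\}\to\{\emptyset\}$, but this adds only one value.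

The first attempt is the space of all $(x_*,(x_i)_{i\in\omega},t)$ with $x_i|i=x_*|i$ and $\rho(x_i)=\rho(t)$ for all $i$, where the \emph{target} $t$ names the common rank. This space is not closed in $\mathbb T\times\mathbb T^\omega\times\mathbb T$. Ill-founded trees are dense, so each $x_i$ can be approximated by ill-founded trees that agree with it on the first $i$ digits. Hence the closure contains $(x_*,(x_i),t)$ for every ill-founded $t$ and every sequence with $x_i|i=x_*|i$, whatever the ranks of its terms. By Lemma~\ref{lem:match} we can repair closedness by recording bounds $\beta^i\in\omega^\omega$ with $x_i\sim_{\beta^i|m}t$ for all $m$. But $\omega^\omega$ is not compact, and if we compactify it by allowing the value $\infty$, then at a limit point where a bound is infinite we know nothing about $\rho(x_i)$.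

The way out is to make one sequence do two jobs: it bounds the codes, and it prescribes how well $x_i$ approximates $x_*$. When the bounds become infinite, so does the precision, and the terms whose rank is out of control collapse to $x_*$. Give $\omega\cup\{\infty\}$ the topology of the one-point compactification, in which each $\{n\}$ and each $\{v:v\ge n\}$, $n\in\omega$, is clopen; it is compact and metrizable. A \emph{clock} is an $h\in(\omega\cup\{\infty\})^\omega$ such that for every $i$ either $h(i)<h(i+1)$ or $h(i)=h(i+1)=\infty$. So $h$ increases strictly until it reaches $\infty$, if it ever does, and stays there; in particular $h(i)\ge i$. The set $\mathcal C$ of clocks is compact, since its complement in $(\omega\cup\{\infty\})^\omega$ is the union over $i,n\in\omega$ of the clopen sets $\{h:h(i+1)=n\le h(i)\}$.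

Let $\mathbb S_1$ consist of all $s=(x_*,(x_i)_{i\in\omega},h,t)\in\mathbb T\times\mathbb T^\omega\times\mathcal C\times\mathbb T$ such that
\begin{enumerate}
\item[(i)] $x_i|n=x_*|n$ whenever $n\in\omega$ and $n\le h(i)$;
\item[(ii)] $x_i\sim_{(h(i+1),\dots,h(i+m))}t$ whenever $m\ge1$ and $h(i+m)<\infty$;
\end{enumerate}
and put $E(s)=\{x_*\}\cup\{x_i:i\in\omega\}$. A violation of (i) or (ii) involves finitely many finite values or lower bounds of $h$ and finitely many digits of trees, so it persists in a neighborhood, and $\mathbb S_1$ is compact. Property (S3) holds by a dichotomy. If $h(i_0)=\infty$, then $x_i=x_*$ for $i\ge i_0$ by (i), and $E(s)$ is finite. If $h$ is finite everywhere, then $\rho(x_i)=\rho(t)$ for all $i$ by (ii) and Lemma~\ref{lem:match}(b), and $E(s)$ has at most two ranks.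

\begin{example}\label{ex:one}
Take the trees $z_k=\{\emptyset,(k)\}$ of rank $1$, with limit $x_*=\{\emptyset\}$, and the target $t=z_0$. The strict maps $z_k\to t$ and $t\to z_k$ fix $\emptyset$ and send $(k)$ to $(0)$ and $(0)$ to $(k)$. Choose alternately values of the clock and terms of the subsequence. Let $h(0)=0$ and $k_0=0$. Given $h(i)$ and $k_i$ for $i\le q$, take a finite $h(q+1)>h(q)$ with $h(q+1)\ge\mathrm{code}((k_i))$ for all $i\le q$, and then $k_{q+1}>k_q$ with $\mathrm{code}((k_{q+1}))\ge h(q+1)$. Put $x_i=z_{k_i}$. Then $h(i)\le\mathrm{code}((k_i))\le h(i+1)$. The first inequality gives (i), as $x_i$ and $x_*$ differ only at the node $(k_i)$. The second, with $\mathrm{code}((0))\le h(1)$, shows that all codes used by the maps between $x_i$ and $t$ are at most $h(i+1)$, which gives (ii).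
\end{example}

The example explains the shift in (ii). The term $x_i$ is chosen after $h(i)$, to be close enough to $x_*$, and only then are the codes of its maps known; so they can be bounded by $h(i+1),h(i+2),\dots$ but not by $h(i)$. With the bounds of Lemma~\ref{lem:match}(c), the same alternation works for every convergent sequence of trees of one rank; this is the case $N=0$ of Lemma~\ref{lem:amalg} below.

\begin{remark}
Both features of the definition are needed for (S3). If (i) is weakened to $x_i|i=x_*|i$, then the clock $h\equiv\infty$ makes (ii) vacuous and admits sequences with infinitely many ranks. If (ii) asks only for maps from $x_i$ to $t$, then the target $t=\omega^{<\omega}$ and the identity maps satisfy it for all $x_i$ and $h$, because $\mathrm{code}(\sigma_j)=j\le h(i+1+j)$.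
\end{remark}

One level is not enough. For $s\in\mathbb S_1$ the set $E(s)$ has no accumulation point other than $x_*$. Now each $z_k$ is the limit of the trees $\{\emptyset,(k),(n)\}$, $n>k$, of rank $1$, so there is $s^k\in\mathbb S_1$ with $\rho[E(s^k)]=\{1\}$ such that $z_k$ is an accumulation point of $E(s^k)$. A set that contains infinitely many $E(s^k)$ has infinitely many accumulation points. So (S4) for this sequence calls for a new level, whose elements are sequences of elements of $\mathbb S_1$ that converge along a clock, and so on. Two things change at higher levels. The terms may have several ranks, so we need several targets. And each term now contributes infinitely many trees, each with its own bound $\gamma$ from Lemma~\ref{lem:match}(c), while a value of the clock can dominate only finitely many numbers. So we label the trees of a term and let the bounds for a tree start at a place of the clock that grows with its label.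

\section{Schemes}\label{sec:schemes}

Let $\Lambda_N=(\{*\}\cup\omega)^N$ be the countable set of \emph{labels} of length $N$. For $i\in\omega$ and $a\in\Lambda_N$ let the \emph{weight} $w(i,a)$ be the maximum of $i$ and of the entries of $a$ that are natural numbers. We need two properties, for fixed $N$:
\begin{equation}\label{eq:weight}
w(i,a)\ge i,\qquad\text{and for each }q\text{ only finitely many pairs }(i,a)\text{ have }w(i,a)\le q.
\end{equation}

\begin{definition}\label{def:scheme}
By recursion on $N$ we define the space $\mathbb S_N$ of \emph{$N$-schemes} and, for $s\in\mathbb S_N$ and $a\in\Lambda_N$, a tree $x_s(a)\in\mathbb T$; we put $E(s)=\{x_s(a):a\in\Lambda_N\}$. Let $\mathbb S_0=\mathbb T$ and $x_s(\emptyset)=s$ for the only label $\emptyset\in\Lambda_0$. Let $\mathbb S_{N+1}$ be the subspace of $\mathbb S_N\times\mathbb S_N^\omega\times\mathcal C\times\mathbb T^{N+1}$ of all $s=(s_*,(s_i)_{i\in\omega},h,(t_p)_{p\le N})$ such that: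
\begin{enumerate}
\item[(C1)] $E(s_i)|n\subseteq E(s_*)|n$ whenever $i,n\in\omega$ and $n\le h(i)$;
\item[(C2)] whenever $i\in\omega$, $a\in\Lambda_N$, $m\ge1$, $w=w(i,a)$ and $h(w+m)<\infty$, there is $p\le N$ with $x_{s_i}(a)\sim_{(h(w+1),\dots,h(w+m))}t_p$.
\end{enumerate}
For such $s$ put $x_s({*}^\frown a)=x_{s_*}(a)$ and $x_s(i^\frown a)=x_{s_i}(a)$.
\end{definition}

In (C2) the values $h(w+1),\dots,h(w+m)$ are finite exactly when $h(w+m)$ is. For $N=0$ we have $w(i,\emptyset)=i$, and (C1), (C2) are (i), (ii) of Section~\ref{sec:one}. The number of targets is finite at each level, which (S3) requires, and grows with the level, which (S4) requires. The set $E(s)$ is nonempty, and (S1) holds by definition. For $s\in\mathbb S_{N+1}$,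
\begin{equation}\label{eq:E}
E(s)=E(s_*)\cup\bigcup_{i\in\omega}E(s_i).
\end{equation}
If $i\ge n$, then $h(i)\ge n$, so (C1) gives
\begin{equation}\label{eq:absorb}
E(s_i)|n\subseteq E(s_*)|n\ \text{ for }i\ge n,\qquad\text{hence}\qquad E(s)|n=E(s_*)|n\cup\bigcup_{i<n}E(s_i)|n .
\end{equation}

\begin{lemma}\label{lem:compact}
For every $N$:
\begin{enumerate}
\item[(a)] $\mathbb S_N$ is compact and metrizable, and $s\mapsto x_s(a)$ is continuous for each $a\in\Lambda_N$;
\item[(b)] for each $n$ the map $s\mapsto E(s)|n$ is locally constant on $\mathbb S_N$;
\item[(c)] $E(s)$ is closed in $\mathbb T$ for every $s\in\mathbb S_N$.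
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on $N$. For $N=0$ the space is $\mathbb T$, the map in (a) is the identity, and $E(s)=\{s\}$. Assume the lemma for $N$.

(a) The product $\mathbb S_N\times\mathbb S_N^\omega\times\mathcal C\times\mathbb T^{N+1}$ is a countable product of compact metrizable spaces, so it suffices to show that the points violating (C1) or (C2) form an open set. The points violating (C1) at a pair $(i,n)$ are those with $h(i)\ge n$ and $E(s_i)|n\not\subseteq E(s_*)|n$. The first condition is clopen, and the second is open by (b) for $N$. The points violating (C2) at a triple $(i,a,m)$, with $w=w(i,a)$, form the union over $\beta\in\omega^m$ of the sets defined by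
\[
(h(w+1),\dots,h(w+m))=\beta\qquad\text{and}\qquad x_{s_i}(a)\not\sim_\beta t_p\ \text{ for all }p\le N .
\]
The first condition is clopen. The second is a finite conjunction of conditions that are clopen by Lemma~\ref{lem:match}(a) and the continuity of $s_i\mapsto x_{s_i}(a)$. Finally, each map $s\mapsto x_s(a')$ with $a'\in\Lambda_{N+1}$ is a coordinate projection followed by a map that is continuous by (a) for $N$.

(b) By \eqref{eq:absorb}, $E(s)|n$ is determined by the finitely many sets $E(s_*)|n$ and $E(s_i)|n$, $i<n$, each locally constant by (b) for $N$.

(c) Let $x$ be in the closure of $E(s)$, and suppose $x\notin E(s_*)$. Since $E(s_*)$ is closed, there is $n$ with $x|n\notin E(s_*)|n$. By \eqref{eq:absorb}, $x|n\notin E(s_i)|n$ for $i\ge n$. So the neighborhood $\{y:y|n=x|n\}$ of $x$ misses $E(s_*)$ and all $E(s_i)$ with $i\ge n$. By \eqref{eq:E}, $x$ is in the closure of $\bigcup_{i<n}E(s_i)$, which is a finite union of closed sets and is contained in $E(s)$.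
\end{proof}

This gives (S2). Property (S3) follows from the dichotomy seen at the first level, with the induction hypothesis taking care of $s_*$ and of the finitely many terms before the clock reaches $\infty$.

\begin{lemma}\label{lem:ranks}
For every $s\in\mathbb S_N$ the set $\rho[E(s)]$ is finite.
\end{lemma}

\begin{proof}
We use induction on $N$; for $N=0$ the set has one element. Let $s\in\mathbb S_{N+1}$.

Suppose $h(i_0)=\infty$ for some $i_0$. For $i\ge i_0$ we have $h(i)=\infty$, so (C1) gives $E(s_i)|n\subseteq E(s_*)|n$ for all $n$, and $E(s_i)\subseteq E(s_*)$ because $E(s_*)$ is closed. By \eqref{eq:E}, $E(s)=E(s_*)\cup\bigcup_{i<i_0}E(s_i)$, and each of these finitely many sets has finitely many ranks.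

Suppose $h$ is finite everywhere. Let $x=x_{s_i}(a)$, $w=w(i,a)$, and define $\beta\in\omega^\omega$ by $\beta_j=h(w+1+j)$. By (C2), for each $m\ge1$ there is $p\le N$ with $x\sim_{\beta|m}t_p$. One $p$ serves infinitely many $m$, so $\rho(x)=\rho(t_p)$ by Lemma~\ref{lem:match}(b). Hence $\rho[E(s)]\subseteq\rho[E(s_*)]\cup\{\rho(t_0),\dots,\rho(t_N)\}$.
\end{proof}

To prove (S4) we need as many targets as there are ranks, so we may first have to move to a higher level.

\begin{lemma}\label{lem:lift}
For $s\in\mathbb S_N$ and $N'\ge N$ there is $s'\in\mathbb S_{N'}$ with $E(s')=E(s)$.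
\end{lemma}

\begin{proof}
It suffices to treat $N'=N+1$. Let $s'_*=s'_i=s$ for all $i$, $h\equiv\infty$, and $t_p=\{\emptyset\}$. Then (C1) holds with equality, (C2) is vacuous, and $E(s')=E(s)$ by \eqref{eq:E}.
\end{proof}

\begin{lemma}\label{lem:amalg}
Let $s^k\in\mathbb S_N$ for $k\in\omega$, and suppose that $\rho[E(s^k)]=R$ for all $k$, where $|R|\le N+1$. Then there are $k_0<k_1<\cdots$ and $s'\in\mathbb S_{N+1}$ with $E(s^{k_i})\subseteq E(s')$ for all $i$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:compact}(a) we may pass to a subsequence and assume $s^k\to s^\infty$ in $\mathbb S_N$. By Lemma~\ref{lem:compact}(b), for each $n$ we have $E(s^k)|n=E(s^\infty)|n$ for all large $k$. Nothing is known about $\rho[E(s^\infty)]$ except that it is finite, and (C2) asks nothing of $s_*$.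

Since $1\le|R|\le N+1$, there are trees $t_0,\dots,t_N$, repetitions allowed, with $\{\rho(t_p):p\le N\}=R$. This is where the hypothesis is used: one list of targets serves all $k$. For $k\in\omega$ and $a\in\Lambda_N$ fix $p(k,a)\le N$ with $\rho(x_{s^k}(a))=\rho(t_{p(k,a)})$, and let $\gamma^{k,a}\in\omega^\omega$ be given by Lemma~\ref{lem:match}(c) for this pair of trees.

We choose $h(0)<h(1)<\cdots$ in $\omega$ and $k_0<k_1<\cdots$ alternately. Let $h(0)=0$ and $k_0=0$. Suppose $h(i)$ and $k_i$ are chosen for $i\le q$. Take $h(q+1)\in\omega$ with $h(q+1)>h(q)$ and
\begin{equation}\label{eq:clock}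
h(q+1)\ge\gamma^{k_i,a}_j\quad\text{whenever }w(i,a)\le q\text{ and }j\le q .
\end{equation}
By \eqref{eq:weight} these are finitely many requirements, and they involve only indices $i\le q$, for which $k_i$ is already defined. Then take $k_{q+1}>k_q$ with $E(s^{k_{q+1}})|h(q+1)=E(s^\infty)|h(q+1)$.

Let $s'=(s^\infty,(s^{k_i})_{i\in\omega},h,(t_p)_{p\le N})$. We have $E(s^{k_i})|h(i)=E(s^\infty)|h(i)$ for $i\ge1$ by the choice of $k_i$, and for $i=0$ because both sides consist of the empty string; the equality passes to all $n\le h(i)$. This is (C1). For (C2), fix $i$ and $a$, let $w=w(i,a)$ and $\beta_j=h(w+1+j)$. Applying \eqref{eq:clock} with $q=w+j$, which is at least $w$ and at least $j$, we get $\beta_j\ge\gamma^{k_i,a}_j$ for all $j$. By the choice of $\gamma^{k_i,a}$, $x_{s^{k_i}}(a)\sim_{\beta|m}t_{p(k_i,a)}$ for all $m\ge1$. So $s'\in\mathbb S_{N+1}$, and $E(s^{k_i})\subseteq E(s')$ by \eqref{eq:E}.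
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:schemes}]
Only (S4) remains. The common set $R=\rho[E(s^k)]$ is finite by Lemma~\ref{lem:ranks}. By Lemma~\ref{lem:lift} we may replace every $s^k$ by a scheme with the same set $E(s^k)$ at a fixed level $N_1\ge N$ with $|R|\le N_1+1$. Lemma~\ref{lem:amalg} then gives $D=\{k_i:i\in\omega\}$ and $s'\in\mathbb S_{N_1+1}$.
\end{proof}

This completes the proof of Theorem~\ref{thm:A}, and with it of Theorem~\ref{thm:B} and Corollary~\ref{cor:zfc}.

\section{The ideal $\mathcal J$ in the Tukey order}\label{sec:tukey}

The sun set $\{b_{y_\alpha}:\alpha<\omega_1\}$ gives two more facts about the ideal $\mathcal J$ constructed above. Tukey maps make sense for any partial orders, with ``bounded'' meaning ``has an upper bound''. Let $[\omega_1]^{<\omega}$ be the set of finite subsets of $\omega_1$, ordered by inclusion.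

\begin{proposition}[ZFC]\label{prop:tukey}
$[\omega_1]^{<\omega}\le_T\mathcal J$ and $\mathcal J\not\le_T\emptyset\times\mathrm{Fin}$. Hence, if $\mathfrak d>\omega_1$, then $\mathcal J$ and $\emptyset\times\mathrm{Fin}$ are Tukey incomparable.
\end{proposition}

\begin{proof}
Send $F\in[\omega_1]^{<\omega}$ to $\bigcup_{\alpha\in F}b_{y_\alpha}\in\mathcal J$. An unbounded family in $[\omega_1]^{<\omega}$ has infinite union $U$. The union of its image is $\bigcup_{\alpha\in U}b_{y_\alpha}$, which is not in $\mathcal J$ by \eqref{eq:unb}. So the map is a Tukey map.

Suppose $g:\mathcal J\to\emptyset\times\mathrm{Fin}$ is a Tukey map, and let $\mathcal S=\{b_{y_\alpha}:\alpha<\omega_1\}$. An infinite subset of $\mathcal S$ is unbounded, so its image is unbounded and in particular is not a singleton. Thus $g$ is finite-to-one on $\mathcal S$, and $g[\mathcal S]$ is uncountable. Identify $A\in\emptyset\times\mathrm{Fin}$ with its sequence of columns $(A_m)_{m\in\omega}$ in the product $([\omega]^{<\omega})^\omega$ of countable discrete spaces, which is metrizable and has a countable base. If every point of $g[\mathcal S]$ had a basic neighborhood containing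 no other point of $g[\mathcal S]$, then $g[\mathcal S]$ would be countable. So some point of $g[\mathcal S]$ is the limit of an injective sequence in $g[\mathcal S]$. In each column this sequence is eventually constant and takes finitely many values, so it is bounded by Example~\ref{ex:efin}. Its preimage in $\mathcal S$ is infinite, hence unbounded, and has bounded image, a contradiction. The last statement follows with Corollary~\ref{cor:zfc}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{BT}
\emph{The Bounded Topology},
\texttt{http://computo.fismat.umich.mx/\textasciitilde fhernandez/Papers/tau\_bd.pdf}.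

\end{thebibliography}
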